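# Chromatic uniqueness of wheels with at least eight spokes

All graphs are finite and simple. The chromatic polynomial $P_G(\lambda)$ of a graph $G$ counts its proper colorings with $\lambda$ colors. A graph $G$ is chromatically unique if every simple graph $H$ with $P_H=P_G$ is isomorphic to $G$. The wheel $W_n$ ($n\ge 3$) is a cycle on $n$ vertices, the rim, together with one new vertex, the hub, adjacent to all rim vertices. It has $n+1$ vertices and $2n$ edges, and $W_3\cong K_4$. We ask for which $n$ the polynomial $P_{W_n}$ determines $W_n$.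

Xu and Li (1984) showed that $W_n$ is chromatically unique for every even $n\ge4$. For odd $n$ it was shown by different researchers that the answer is no for $n=5,7$ and yes for $n=3,9,11,13$. The problem, taken from "Beta Invariant and Chromatic Uniqueness of Wheels", is to decide every odd $n\ge 15$. We shall prove that $W_n$ is chromatically unique for all $n\ge8$, of either parity. We begin with the competitors $H$ that are 3-connected; these can be handled quickly.

## 1. Three-connected competitors of a wheel

Throughout, $N,m,t$ denote the numbers of vertices, edges and triangles of a graph. We write $G+R$ for the join (disjoint union plus all edges between the two parts), $\overline{K_k}$ for $k$ isolated vertices, and $(\lambda)_k=\lambda(\lambda-1)\cdots(\lambda-k+1)$. The contraction $G/e$ is always simplified, meaning that parallel edges are merged. This does not affect chromatic polynomials.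

**Definition (connectivity).** A vertex cut is a set $S$ of vertices such that $G-S$ is disconnected. A graph is 2-connected if it is connected, has at least 2 vertices, and has no cut vertex; so $K_2$ counts as 2-connected. A graph is 3-connected if it has at least 4 vertices and no vertex cut of size $\le2$.

A 3-connected graph has minimum degree at least 3, since the neighbors of a vertex of degree $\le 2$ would form a cut.

We use these textbook facts.

* Deletion and contraction: $P_G=P_{G\setminus e}-P_{G/e}$ for every edge $e$.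
* Gluing: if $G=G_1\cup G_2$ and $G_1\cap G_2\cong K_k$, then $P_G=P_{G_1}P_{G_2}/(\lambda)_k$.
* Coning: $P_{K_1+R}(\lambda)=\lambda P_R(\lambda-1)$, because one color is used up by the new vertex.
* Coefficients: $P_G=\lambda^N-m\lambda^{N-1}+\left(\binom m2-t\right)\lambda^{N-2}-\cdots$, and the multiplicity of the root $0$ is the number of components.
* Cycles: $P_{C_n}(\lambda)=(\lambda-1)^n+(-1)^n(\lambda-1)$.

For instance $P_{C_4}=\lambda(\lambda-1)(\lambda^2-3\lambda+3)=\lambda^4-4\lambda^3+6\lambda^2-3\lambda$, and indeed $m=4$ and $\binom42-0=6$.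

With $\mu=\lambda-2$, coning over $C_n$ gives
$$P_{W_n}=(\mu+2)\bigl(\mu^n+(-1)^n\mu\bigr).\tag{1}$$

**Lemma 1.** Let $n\ge4$ and $P_H=P_{W_n}$. Then $H$ is connected and has $n+1$ vertices, $2n$ edges and exactly $n$ triangles. Moreover $|P_H'(1)|=n-1$, and $2$ is a simple root of $P_H$. If $n=13$, then $K_5\not\subseteq H$.

*Proof.* The degree and the next two coefficients give $N,m,t$; the wheel $W_n$ has exactly $n$ triangles because $n\ge4$. At $\lambda=0$, that is $\mu=-2$, the second factor of (1) equals $(-1)^n(2^n-2)\ne0$. So $0$ is a simple root and $H$ is connected. At $\mu=0$ the polynomial vanishes and its derivative is $2(-1)^n\ne0$, so $2$ is a simple root. At $\mu=-1$ the second factor vanishes, so the derivative of (1) there is $1\cdot\bigl(n(-1)^{n-1}+(-1)^n\bigr)=(-1)^{n-1}(n-1)$. Finally, for $n=13$ we have $P_H(4)=4(2^{13}-2)>0$. So $H$ is 4-colorable and cannot contain $K_5$. $\square$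

The derivative at $1$ is the useful quantity. We normalize its sign.

**Definition.** $\beta(G)=(-1)^{|V(G)|}P_G'(1)$.

Examples: $\beta(K_2)=\beta(K_3)=\beta(C_4)=1$, $\beta(K_4)=2$, and a path on three vertices, with $P=\lambda(\lambda-1)^2$, has $\beta=0$. By the computation just made, $\beta(W_k)=(-1)^{k+1}(-1)^{k-1}(k-1)=k-1$ for all $k\ge3$. Since $G/e$ has one vertex fewer than $G$, deletion and contraction becomes a sum:
$$\beta(G)=\beta(G\setminus e)+\beta(G/e).\tag{2}$$

**Lemma 2.** Let $G$ be connected with at least 2 vertices. If $G$ has a cut vertex, then $\beta(G)=0$. If $G$ is 2-connected, then $\beta(G)$ is a positive integer.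

*Proof.* If $G$ has a cut vertex, then $P_G=P_1P_2/\lambda$ where both $P_i$ are polynomials of graphs with an edge, hence divisible by $\lambda(\lambda-1)$. So $1$ is a double root and $\beta(G)=0$.

Let $G$ be 2-connected; use induction on $m$. We have $\beta(K_2)=1$. Let $N\ge3$ and $e=xy\in E(G)$. Both $G\setminus e$ and $G/e$ are connected with at least two vertices, so by the first part and induction both have $\beta\ge0$, and $\beta\ge 1$ if 2-connected. By (2) it suffices that one of them is 2-connected. Suppose neither is.

First, $G\setminus e$ has a cut vertex $w$. Since $(G\setminus e)-x=G-x$ and $(G\setminus e)-y=G-y$ are connected, $w\notin\{x,y\}$. Since $G-w$ is connected, $w$ separates $x$ from $y$ in $G\setminus e$. Second, $G/e$ has a cut vertex. It must be the contracted vertex, since any other cut vertex of $G/e$ would be a cut vertex of $G$. So $G-\{x,y\}$ is disconnected.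

Some component $C$ of $G-\{x,y\}$ avoids $w$. As $G$ is 2-connected, both $x$ and $y$ have neighbors in $C$. So there is an $x$–$y$ path through $C$ that avoids $w$ and $e$, a contradiction. $\square$

**Lemma 3.** If $G$ is 3-connected and $e=xy\in E(G)$, then $G\setminus e$ and $G/e$ are 2-connected. Hence $\beta(G\setminus e)\ge1$ and $\beta(G/e)\ge1$.

*Proof.* Suppose $(G\setminus e)-S$ is disconnected with $|S|\le1$. As $G-S$ is connected, $x,y\notin S$, and $(G\setminus e)-S$ has exactly two components, one containing $x$ and the other $y$. Since $N\ge4$, one of them has a further vertex $z$; say it is the component of $x$. Then $S\cup\{x\}$ separates $z$ from $y$ in $G$, and its size is at most 2, a contradiction. As for $G/e$, it is connected, and a cut vertex of it would give the cut $\{x,y\}$ of $G$ if it is the contracted vertex, and a cut vertex of $G$ otherwise. $\square$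

We now use a theorem of Tutte (*A theory of 3-connected graphs*, 1961), the wheel theorem: a 3-connected graph that is not a wheel has an edge $e$ such that $G\setminus e$ is 3-connected, or such that $G/e$ is 3-connected and no parallel edges arise in the contraction.

**Lemma 4.** Let $G$ be 3-connected, $r=N-1$ and $r^*=m-N+1$. Then $\beta(G)\ge\max(r,r^*)-1$. If $r=r^*$ and $\beta(G)=r-1$, then $G$ is a wheel.

*Proof.* Induction on $m$. For $W_k$ we have $r=r^*=k$ and $\beta=k-1$. If $G$ is not a wheel, take $e$ from the wheel theorem and apply (2); the term that is not 3-connected still contributes at least 1 by Lemma 3.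

If $G\setminus e$ is 3-connected, its parameters are $r,\,r^*-1$. So $\beta(G)\ge\max(r,r^*-1)-1+1=\max(r,r^*-1)$. This is at least $\max(r,r^*)-1$, and it is at least $r$ when $r=r^*$.

If $G/e$ is 3-connected and no parallel edges arise, its parameters are $r-1,\,r^*$. So $\beta(G)\ge\max(r-1,r^*)$. Again this is at least $\max(r,r^*)-1$, and at least $r$ when $r=r^*$.

So a non-wheel with $r=r^*$ has $\beta\ge r$. $\square$

In particular, every 3-connected graph satisfies
$$\beta(G)\ge N-2.\tag{3}$$

**Proposition 5.** Let $n\ge3$. A 3-connected graph $H$ with $n+1$ vertices, $2n$ edges and $|P_H'(1)|=n-1$ is isomorphic to $W_n$.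

*Proof.* By Lemma 2, $\beta(H)=|P_H'(1)|=n-1$. Here $r=n$ and $r^*=2n-(n+1)+1=n$, so Lemma 4 says that $H$ is a wheel, and the number of vertices makes it $W_n$. $\square$

Triangles and the root 2 played no role. What changes if $H$ is not 3-connected? By Lemmas 1 and 2, $H$ is still 2-connected, because $P_H'(1)\ne0$. So the only competitors left have a vertex cut of size two.

## 2. Two-vertex cuts and the impostors

**Small wheels by hand.** For $n=3$, a graph with 4 vertices and 6 edges is $K_4$. For $n=4$, let $H$ have 5 vertices, 8 edges and 4 triangles. Its complement has two edges. If they share a vertex, then $H$ has $10-3-3+1=5$ triangles; if they are disjoint, it has $10-3-3=4$. So they are disjoint and $H\cong W_4$.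

For $n=5$, take $K_4$ on $a,b,c,d$ and add adjacent vertices $x,y$ with $x\sim a,c$ and $y\sim b$. A coloring of $K_4$ extends in $\lambda-1$ ways with $x$ colored like $b$, and in $(\lambda-3)(\lambda-2)$ ways otherwise. The total is $\lambda^2-4\lambda+5=\mu^2+1$. Since $(\lambda)_4=(\mu+2)(\mu+1)\mu(\mu-1)$, the polynomial is
$$(\mu+2)\mu(\mu^2-1)(\mu^2+1)=(\mu+2)(\mu^5-\mu)=P_{W_5}.$$

For $n=7$, take the same $K_4$, add adjacent vertices $x,y$ with $x\sim a,b$ and $y\sim b,c$, and then glue a $C_4$ along an edge. A coloring of $K_4$ extends to $x,y$ in $\lambda-2$ ways with $x$ colored like $c$, and in $(\lambda-3)^2$ ways otherwise. The total is $\lambda^2-5\lambda+7=\mu^2-\mu+1$. The $C_4$ contributes $P_{C_4}/(\lambda(\lambda-1))=\lambda^2-3\lambda+3=\mu^2+\mu+1$. The polynomial is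
$$(\mu+2)\mu(\mu^2-1)(\mu^2-\mu+1)(\mu^2+\mu+1)=(\mu+2)\mu(\mu^6-1)=P_{W_7}.$$

Both graphs contain $K_4$, so neither is a wheel with $5$ or $7$ spokes. Thus $W_5$ and $W_7$ are not chromatically unique, and both impostors have a 2-vertex cut, in agreement with Proposition 5. Any proof for large $n$ must use that $n$ is large.

**Definition (2-separation).** Let $J$ be 2-connected. A 2-separation of $J$ with cut $\{u,v\}$ is a pair $(V_1,V_2)$ with $V(J)=V_1\cup V_2$, $V_1\cap V_2=\{u,v\}$, $V_i\setminus\{u,v\}\ne\emptyset$, and no edge between $V_1\setminus V_2$ and $V_2\setminus V_1$. Its parts are $J_i=J[V_i]+uv$, with the edge $uv$ added if absent.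

For example, $C_4$ with the cut formed by two opposite vertices has two triangles as parts. A 2-connected graph with $N\ge4$ that is not 3-connected has a vertex cut $\{u,v\}$; taking one component of $J-\{u,v\}$ on one side and the rest on the other gives a 2-separation.

**Lemma 6.** For a 2-separation of a 2-connected graph $J$, the parts $J_1,J_2$ are 2-connected, $\beta(J)=\beta(J_1)\beta(J_2)$, and
$$N(J)=N(J_1)+N(J_2)-2,\qquad m(J)=m(J_1)+m(J_2)-1-[uv\notin E(J)].\tag{4}$$

*Proof.* Suppose $J_i-S$ is disconnected with $|S|\le1$. As $uv\in E(J_i)$, what remains of $\{u,v\}$ lies in one component, so some component $K$ of $J_i-S$ avoids $\{u,v\}$. All $J$-neighbors of $K$ lie in $V_i$, so $K$ is a component of $J-S$. That graph also contains $u$ or $v$, so it is disconnected, a contradiction. Hence $J_i$ is 2-connected.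

If $uv\in E(J)$, then $P_J=P_{J_1}P_{J_2}/(\lambda(\lambda-1))$. Write $P_{J_i}=\lambda(\lambda-1)Q_i$. Then $P_J=\lambda(\lambda-1)Q_1Q_2$, so $P_J'(1)=Q_1(1)Q_2(1)=P_{J_1}'(1)P_{J_2}'(1)$. The signs agree because $N(J)\equiv N(J_1)+N(J_2)$ modulo 2.

If $uv\notin E(J)$, then (2), applied to $J+uv$ and its edge $uv$, gives $\beta(J+uv)=\beta(J)+\beta((J+uv)/uv)$. The last graph is connected and the identified vertex is a cut vertex of it, so its $\beta$ is $0$ by Lemma 2. Thus $\beta(J)=\beta(J+uv)=\beta(J_1)\beta(J_2)$. The counts (4) are clear. $\square$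

The first thing to try is to cut $H$ along 2-separations into 3-connected pieces, apply Lemma 4 to the pieces, and hope that the numbers $N=n+1$, $m=2n$, $t=n$, $\beta=n-1$ become incompatible. They do not. Take $n=9$ and start from $K_2+P_4$, where $P_4$ is the path $p_1p_2p_3p_4$. It has 6 vertices, 12 edges and $4+2\cdot3=10$ triangles, and coloring $K_2$ first gives $P=\lambda(\lambda-1)(\lambda-2)(\lambda-3)^3$, so $\beta=8$. Subdivide $p_1p_2$, an edge lying in exactly 2 triangles. This leaves $8$ triangles and, by Lemma 6 with a triangle as second part, $\beta=8$. Then glue a triangle along an edge, and a $C_4$ along an edge; both have $\beta=1$. The result is connected with $6+1+1+2=10$ vertices, $12+1+2+3=18$ edges, $8+1=9$ triangles and $\beta=8$. All four numbers are those of $W_9$, but the graph is not $W_9$, since it has vertices of degree 2.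

One thing does go wrong with this graph. The glued triangle contributes a factor $\lambda-2$, and the rest, which still contains triangles, contributes another. So $2$ is a double root, whereas $2$ is a simple root of $P_{W_9}$. Triangles on two sides of a 2-vertex cut are detected by the multiplicity of the root 2. We add this to the list of hypotheses.

**Theorem A.** For every $n\ge8$ (in particular for every odd $n\ge15$), $W_n$ is chromatically unique.

**Theorem B.** Let $n\ge8$. Let $H$ be a connected simple graph with $n+1$ vertices, $2n$ edges and exactly $n$ triangles, with $|P_H'(1)|=n-1$, and such that $2$ is a simple root of $P_H$. If $n=13$, assume also $K_5\not\subseteq H$. Then $H\cong W_n$.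

By Lemma 1, Theorem B implies Theorem A. Section 8 shows that the extra assumption for $n=13$ cannot be dropped.

## 3. A simple root 2 confines all triangles to one piece

**Lemma 7.** Let $H$ be a 2-connected graph for which $2$ is a simple root of $P_H$, and let $(V_1,V_2)$ be a 2-separation of $H$. Then at least one of $H[V_1],H[V_2]$ is bipartite.

*Proof.* Let $\{u,v\}$ be the cut. Split colorings according to whether $u,v$ have equal colors:
$$P_H=\lambda A_1A_2+\lambda(\lambda-1)B_1B_2.$$
Here $\lambda A_i$ is the chromatic polynomial of $H[V_i]$ with $u,v$ identified (and $A_i=0$ if $uv\in E(H)$), and $\lambda(\lambda-1)B_i=P_{H[V_i]+uv}$. All $A_i,B_i$ are polynomials. If $H[V_i]$ is not bipartite, it has no 2-coloring at all, so $A_i(2)=B_i(2)=0$. If this held for both $i$, then $(\lambda-2)^2$ would divide both terms, and $2$ would be a multiple root. $\square$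

The next lemma peels off bipartite sides until a 3-connected graph remains. The peeled graphs contain virtual edges $uv$ that need not be edges of $H$, so some bookkeeping is needed before Lemma 7 can be applied to $H$ again.

**Lemma 8.** Let $n\ge 8$, let $H$ satisfy the hypotheses of Theorem B, and suppose that $H$ is not 3-connected. Then $H$ is 2-connected with $\beta(H)=n-1$, and there are 2-connected graphs $H=J_0,J_1,\dots,J_k=G$ with $k\ge1$ such that each $J_i$ ($i<k$) has a 2-separation with parts $J_{i+1}$ and some graph $J_i''$, and: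

* $G$ is 3-connected, and every triangle of $H$ is a triangle of $G$;
* $n-1=\beta(G)\prod_{i<k}\beta(J_i'')$;
* $J_0''=H[V_2]+uv$, where $(V_1,V_2)$ is the 2-separation of $H$ used in the first step, $\{u,v\}$ is its cut, and $H[V_2]$ is bipartite.

In particular
$$t(G)\ge n,\qquad \beta(G)\mid n-1.\tag{5}$$

*Proof.* As $H$ is connected and $P_H'(1)\ne0$, Lemma 2 shows that $H$ is 2-connected and $\beta(H)=n-1$. We construct the $J_i$ so that each $J=J_i$ satisfies two conditions.

(I1) $J$ is simple and 2-connected, $V(J)\subseteq V(H)$, $H[V(J)]\subseteq J$, and every triangle of $H$ has its vertices in $V(J)$.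

(I2) For each component $C$ of $H-V(J)$ there is an edge $ab$ of $J$ with $N_H(C)\subseteq\{a,b\}$.

Both hold for $J_0=H$.

**Step 1: lift a 2-separation from $J$ to $H$.** If $J$ is 3-connected, stop. Otherwise $|V(J)|\ge5$, since $J$ contains at least $n\ge8$ triangles. So $J$ has a 2-separation $(V_1,V_2)$ with some cut $\{u,v\}$. Every edge of $J$ lies inside $V_1$ or inside $V_2$. Add each component $C$ of $H-V(J)$ to a side containing its edge $ab$. The resulting pair $(V_1',V_2')$ is a 2-separation of $H$ with the same cut. Indeed, edges of $H$ inside $V(J)$ are edges of $J$ and do not cross; edges leaving a component $C$ go to $a$ or $b$, on the side of $C$; and different components are not adjacent.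

**Step 2: discard the bipartite side.** By Lemma 7 one of $H[V_1'],H[V_2']$ is bipartite; relabel so that it is $H[V_2']$. It contains no triangle. Every triangle of $H$ lies in one of the two sides, hence in $V_1'$, and also in $V(J)$ by (I1). So it lies in $V_1'\cap V(J)=V_1$. Put $J'=J[V_1]+uv$ and $J''=J[V_2]+uv$, and continue with $J'$.

**Step 3: check the conditions for $J'$.** By Lemma 6, $J'$ is 2-connected; clearly $H[V_1]\subseteq J[V_1]\subseteq J'$; and the triangles were just treated. So (I1) holds. For (I2), note that there are no edges of $H$ between $V_1'\setminus V_2'$ and $V_2'\setminus V_1'$. So a component of $H-V_1$ is of one of two kinds. It may be an old component placed in $V_1'$, whose edge $ab$ is an edge of $J$ inside $V_1$ and so an edge of $J'$. Otherwise it lies in $V_2'\setminus\{u,v\}$ and has all its neighbors in $V_1$ within $\{u,v\}$, and $uv\in E(J')$.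

The number of vertices decreases in each step, so the process stops, at a 3-connected graph $G$. At least one step is made since $H$ is not 3-connected. By (I1), every triangle of $H$ is a triangle of $H[V(G)]\subseteq G$. The product formula is Lemma 6 applied in each step. In the first step $J=H$, so $V_2'=V_2$ and $H[V_2]$ is bipartite. $\square$

By (5), $\beta(G)\le n-1<n\le t(G)$. So a counterexample would produce a 3-connected graph with more triangles than its $\beta$. Put
$$d(G)=\beta(G)-t(G).$$
We need lower bounds for $d$ on 3-connected graphs. Some graphs have negative $d$: every wheel $W_k$ with $k\ge4$ has $d=(k-1)-k=-1$, and $d(K_5)=6-10=-4$. The wheels show that $d\ge0$ is too much to hope for. But a wheel has only $m=2N-2$ edges. We shall prove that $d\ge-1$ once $N\ge7$, and that $d\ge0$ if moreover $m\ge2N-1$. The edge count of $H$ will then force the second situation.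

## 4. Lower bounds for β: joins, and graphs with β at most 2

**Joins.** Let $R$ be a connected graph with $\tau$ vertices and $e(R)$ edges. Define a polynomial $S_R(x)=\sum_i s_ix^i$ by $P_R(\lambda)=(-1)^{\tau-1}\lambda\,S_R(1-\lambda)$.

For example $S_{K_1}=1$. For $C_4$, put $x=1-\lambda$; then $P_{C_4}=x^4-x$, which must equal $-(1-x)S(x)$, so $S_{C_4}=x^3+x^2+x$. A tree with $\tau$ vertices has $P=\lambda(\lambda-1)^{\tau-1}$ and $S=x^{\tau-1}$.

**Lemma 9.** All $s_i$ are $\ge0$. We have $\beta(K_1+R)=S_R(1)=(-1)^{\tau+1}P_R'(0)$ and $\beta(K_2+R)=S_R(2)$. If $\tau\ge2$ and $c=e(R)-\tau+1$, then $f(R):=\beta(\overline{K_2}+R)$ satisfies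
$$f(R)=S_R(2)-S_R(1)\ \ge\ 2^{\tau-1}-1+c\,(2^{\tau-2}-1).\tag{6}$$

*Proof.* If $e$ is not a bridge of $R$, deletion and contraction give $S_R=S_{R\setminus e}+S_{R/e}$; the signs $(-1)^{\tau-1}$ and $-(-1)^{\tau-2}$ agree. If $e$ is a bridge, then $P_R=(\lambda-1)P_{R/e}$, so $S_R=xS_{R/e}$. In either case the graphs on the right are connected with fewer edges. So all $s_i\ge0$ by induction from $S_{K_1}=1$.

Next, $P_{K_1+R}=\lambda P_R(\lambda-1)$ has derivative $P_R(0)+P_R'(0)=P_R'(0)=(-1)^{\tau-1}S_R(1)$ at $1$, and $K_1+R$ has $\tau+1$ vertices. Likewise $P_{K_2+R}=\lambda(\lambda-1)P_R(\lambda-2)$ has derivative $P_R(-1)=(-1)^\tau S_R(2)$ at $1$, and there are $\tau+2$ vertices. Applying (2) to the edge of $K_2$ in $K_2+R$ gives $S_R(2)=f(R)+S_R(1)$, so $f(R)=\sum_i s_i(2^i-1)$.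

Now let $\tau\ge2$. We compare coefficients in $P_R/\lambda=\lambda^{\tau-1}-e(R)\lambda^{\tau-2}+\cdots=(-1)^{\tau-1}S_R(1-\lambda)$. The coefficient of $\lambda^{\tau-1}$ gives $s_{\tau-1}=1$. The coefficient of $\lambda^{\tau-2}$ on the right is $-(\tau-1)s_{\tau-1}-s_{\tau-2}$, so $s_{\tau-2}=e(R)-\tau+1=c$. All other terms of $\sum s_i(2^i-1)$ are $\ge0$, which gives (6). $\square$

For $R=C_4$ the exact value is $f=14-3=11$, and (6) gives $7+3=10$.

**Small β forces few edges.**

**Lemma 10.** Let $J$ be 2-connected. If $\beta(J)=1$ then $m\le2N-3$, and $m\le2N-4$ if also $N\ge3$ and $J$ is triangle-free. If $\beta(J)=2$ then $m\le2N-2$.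

*Proof.* Induction on $N$. For $N=2,3$ the graph is $K_2$ or $K_3$, with $\beta=1$ and $m=2N-3$; the triangle-free claim is void.

Let $N\ge4$. If $J$ is 3-connected, then $\beta(J)\ge N-2\ge2$ by (3). So $\beta=1$ is impossible, and $\beta=2$ forces $N=4$, $J=K_4$, $m=6=2N-2$.

Otherwise take a 2-separation with parts $J_1,J_2$ and numbers $N_i,m_i$; recall $N_1+N_2=N+2$. If $\beta(J)=1$, both $\beta(J_i)=1$, and
$$m\le(2N_1-3)+(2N_2-3)-1=2N-3.$$
Let moreover $J$ be triangle-free. If $uv\notin E(J)$, then (4) improves this by 1, to $2N-4$. If $uv\in E(J)$, then the $J_i=J[V_i]$ are triangle-free with $N_i\ge3$, so by induction $m\le(2N_1-4)+(2N_2-4)-1=2N-5$. If $\beta(J)=2$, one part has $\beta=1$ and the other $\beta=2$, so, after labeling, $m\le(2N_1-3)+(2N_2-2)-1=2N-2$. $\square$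

## 5. Contracting an edge: triangles lost against β lost

We use a second published theorem (Tutte 1961; Thomassen 1980): a 3-connected graph with at least 5 vertices has a contractible edge, that is, an edge $e$ with $G/e$ (simplified) 3-connected. Let $G$ be 3-connected with $N\ge5$, $e=xy$ a contractible edge, and
$$G'=G/e,\quad T=N(x)\cap N(y),\quad \tau=|T|,\quad e(T)=\text{the number of edges of }G[T].$$
Then $m(G')=m(G)-1-\tau$. A triangle of $G$ not containing both $x$ and $y$ maps to a triangle of $G'$, and two such triangles have the same image only if they are $xab$ and $yab$ with $ab$ an edge of $G[T]$. Exactly $\tau$ triangles contain both $x$ and $y$. So $t(G)\le t(G')+\tau+e(T)$, and with (2)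
$$d(G)\ge d(G')+g,\qquad g:=\beta(G\setminus e)-\tau-e(T).\tag{7}$$

So we want $g\ge0$, so that $d$ does not drop when a contraction is undone. For small graphs this fails: for $G=K_5$ we have $\beta(K_5-e)=4$ (with $P_{K_5-e}=(\lambda)_4(\lambda-3)$) while $\tau+e(T)=3+3$, so $g=-2$. From seven vertices on it holds, with $g\ge1$ apart from one exception. The exception does occur: for a rim edge $e$ of $W_k$ with $k\ge6$, the contraction is $W_{k-1}$, we have $\tau=1$, and $W_k\setminus e$ has polynomial $\lambda(\lambda-1)(\lambda-2)^{k-1}$ and $\beta=1$.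

**Lemma 11.** In the situation above let $N\ge7$. Then either $g\ge1$, or $\tau=1$ and $\beta(G\setminus e)=1$ (and then $g=0$ and $m(G)\le2N-2$).

*Proof.* **Step 1: $\tau\le1$.** Here $e(T)=0$. By Lemma 3, $\beta(G\setminus e)\ge1$, so $g\ge1$ if $\tau=0$, and if $\tau=1$ then $g\ge1$ unless $\beta(G\setminus e)=1$. In the exceptional case $g=0$ and $m(G)-1\le2N-3$ by Lemma 10.

**Step 2: locate the 2-cuts of $G\setminus e$.** Let $\{p,q\}$ be a 2-vertex cut of $G\setminus e$. As $G-\{p,q\}$ is connected, $x,y\notin\{p,q\}$, and $(G\setminus e)-\{p,q\}$ has exactly two components, one containing $x$ and the other $y$. A common neighbor of $x$ and $y$ outside $\{p,q\}$ would join them. Hence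
$$T\subseteq\{p,q\}.\tag{8}$$

**Step 3: $\tau=2$.** Let $T=\{z_1,z_2\}$, so $e(T)\le1$. If $G\setminus e$ is 3-connected, $\beta(G\setminus e)\ge N-2\ge5$ and $g\ge2$. Otherwise, by (8), the only 2-cut of $G\setminus e$ is $T$, and $(G\setminus e)-T$ has two components $X^\circ\ni x$ and $Y^\circ\ni y$. Let $a=|X^\circ|$ and $b=|Y^\circ|$, so $a+b=N-2$. Let $X^+=G[X^\circ\cup T]+z_1z_2$ and $Y^+=G[Y^\circ\cup T]+z_1z_2$. These are the parts of a 2-separation of $G\setminus e$, since $e$ itself runs from $X^\circ$ to $Y^\circ$. So by Lemma 6 they are 2-connected and $\beta(G\setminus e)=\beta(X^+)\beta(Y^+)$.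

We claim $\beta(X^+)\ge a$. If $a=1$, then $X^+$ is a triangle and $\beta=1$. Let $a\ge2$; we show that $X^+$, which has $a+2\ge4$ vertices, is 3-connected, and then (3) gives the claim. Suppose $\{p,q\}$ is a 2-cut of $X^+$. Since $X^+-T=G[X^\circ]$ is connected, $\{p,q\}\ne T$. As $z_1z_2$ is an edge, what remains of $T$ lies in one component of $X^+-\{p,q\}$, so some component $K$ avoids $T$. Then $K\subseteq X^\circ$ has no neighbors in $Y^\circ$ in the graph $G\setminus e$, so $K$ is a component of $(G\setminus e)-\{p,q\}$. A vertex of $T$ lies outside $K\cup\{p,q\}$. So $\{p,q\}$ is a 2-cut of $G\setminus e$, hence equals $T$, a contradiction. By symmetry $\beta(Y^+)\ge b$. Thus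
$$\beta(G\setminus e)\ge ab\ge a+b-1=N-3\ge4,\tag{9}$$
and $g\ge4-2-1=1$.

**Step 4: $\tau\ge3$, the case of many edges outside $T\cup\{x,y\}$.** By (8), $G\setminus e$ has no 2-cut, so it is 3-connected. Let $W=V\setminus(\{x,y\}\cup T)$, $q=|W|$, and let $E_W$ be the number of edges meeting $W$. Then $m(G\setminus e)=2\tau+e(T)+E_W$ and $N=\tau+q+2$. If $E_W\ge q+3$, then
$$r^*(G\setminus e)\ge2\tau+e(T)+(q+3)-(\tau+q+2)+1=\tau+e(T)+2,$$
so $\beta(G\setminus e)\ge\tau+e(T)+1$ by Lemma 4, and $g\ge1$.

**Step 5: few edges outside force $q\le1$.** Suppose $q\ge1$ and $E_W\le q+2$. A component of $G[W]$ with $k$ vertices has at least $k-1$ inner edges. It also has at least 3 neighbors outside, all in $\{x,y\}\cup T$; otherwise these would form a cut of size at most 2, as $\{x,y\}\cup T$ has at least 5 vertices. So it contributes at least $k+2$ edges to $E_W$. Summing over components, $E_W\ge q+2\cdot(\text{number of components})$. Hence $G[W]$ has one component, $E_W=q+2$, and $G[W]$ is a tree with exactly 3 outgoing edges. The degree sum over $W$ is $2(q-1)+3=2q+1$,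 and it is at least $3q$. So $q=1$. The cases $q=1$ and $q=0$ remain.

**Step 6: $q=1$.** Let $W=\{w\}$, so $\tau=N-3\ge4$. The graph $R=G-x-y$ has vertex set $T\cup\{w\}$ and is connected, so $w$ has a neighbor $z\in T$. As $z$ is adjacent to both $x$ and $y$, and so is every other vertex of $T$, we get $(G\setminus e)/wz=\overline{K_2}+R'$. Here $R'=R/wz$ is connected on $\tau$ vertices and contains $G[T]$. Also $(G\setminus e)\setminus wz$ is 2-connected by Lemma 3, because $G\setminus e$ is 3-connected. With $c'=e(R')-\tau+1$, (2) and (6) give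
$$\beta(G\setminus e)\ge f(R')+1\ge2^{\tau-1}+c'(2^{\tau-2}-1).\tag{10}$$
This derivation uses only $q=1$ and $\tau\ge3$. Now $\tau\ge4$, so $2^{\tau-1}\ge2\tau$ and $2^{\tau-2}-1\ge1$. Hence
$$\beta(G\setminus e)\ge2\tau+c'=\tau+e(R')+1\ge\tau+e(T)+1,$$
and $g\ge1$.

**Step 7: $q=0$.** Now $\tau=N-2\ge5$ and $G\setminus e=\overline{K_2}+R$ with $R=G[T]=G-x-y$ connected. By (6) and $2^{\tau-1}\ge2\tau+1$, with $c=e(T)-\tau+1$, we get $\beta(G\setminus e)\ge2\tau+c=\tau+e(T)+1$. So $g\ge1$. $\square$

## 6. Three-connected graphs on at most six vertices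

The induction starts at $N=7$, where $G'$ has six vertices. We list pairs $(t;\beta)$ for the small 3-connected graphs, using that the minimum degree is at least 3.

**Lemma 12.** Let $G$ be 3-connected.

* If $N=4$, then $(t;\beta)=(4;2)$. If $N=5$, then $(t;\beta)$ is $(4;3)$, $(7;4)$ or $(10;6)$, the last for $K_5$ only.
* If $N=6$ and $m\le11$, then $t\le7$ and $d\ge-1$.
* If $N=6$ and $m\ge12$, then $G$ is one of the graphs in the following table.

| $m$ | $G$ | $(t;\beta)$ | $d$ |
|---|---|---|---|
| 12 | $\overline{K_2}+C_4$ | $(8;11)$ | $3$ |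
| 12 | $K_1+B$, $B$ the complement of $P_3\cup K_2$ | $(9;10)$ | $1$ |
| 12 | $K_2+P_4$ | $(10;8)$ | $-2$ |
| 12 | $K_3+\overline{K_3}$ | $(10;8)$ | $-2$ |
| 13 | $K_2+C_4$ | $(12;14)$ | $2$ |
| 13 | $K_5$ plus a vertex joined to 3 of its vertices | $(13;12)$ | $-1$ |
| 14 | $K_6-e$ | $(16;18)$ | $2$ |
| 15 | $K_6$ | $(20;24)$ | $4$ |

Hence for $N=6$: $d\ge-2$, and $d=-2$ only if $m=12$.

*Proof.* **Step 1: $N\le5$.** For $N=4$ only $K_4$ occurs. For $N=5$ the complement has maximum degree $\le1$, so it is a matching with $2$, $1$ or $0$ edges, and $G$ is $W_4$, $K_5-e$ or $K_5$. Here $\beta(W_4)=3$, and $P_{K_5-e}=(\lambda)_4(\lambda-3)$, $P_{K_5}=(\lambda)_5$ give $\beta=1\cdot2\cdot2=4$ and $\beta=1\cdot2\cdot3=6$. The triangle numbers are $4$, $10-3=7$ and $10$.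

**Step 2: a triangle formula for $N=6$.** Let $F$ be the complement of $G$. It has $j=15-m$ edges and maximum degree $\le2$, so $j\le6$. Let $p$ and $p_1$ be the numbers of vertices of degree 2 and 1 in $F$, and $\tau_F$ the number of triangles of $F$. Then $2p+p_1=2j$, and $p$ is also the number of pairs of adjacent edges of $F$. Inclusion–exclusion over the edges of $F$ inside each of the 20 triples (each edge lies in 4 triples, each adjacent pair in one) gives
$$t=20-4j+p-\tau_F.$$

**Step 3: $m\le10$.** If $j=6$, then $p=6$ and $t=2-\tau_F\le2$. If $j=5$, then $p\le5$ and $t=p-\tau_F\le5$. As $\beta\ge N-2=4$, we get $d\ge-1$.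

**Step 4: $m=11$.** Now $j=4$, $t=4+p-\tau_F$ and $p\le4$. If $p=4$, then $p_1=0$, so $F=C_4\cup2K_1$ and $G=K_2+2K_2$, which is not 3-connected: remove the $K_2$. So $p\le3$ and $t\le7$. By Lemma 4, $\beta\ge r^*-1=5$, so $d\ge-1$ if $t\le6$. If $t=7$, then $p=3$, $\tau_F=0$ and $p_1=2$. So $F$ has exactly one path component with an edge, and its other components are isolated vertices or cycles. A cycle would need three vertices of degree 2 and would be a triangle, which is excluded. So $F=P_5\cup K_1$, and $G=K_1+\text{house}$, where the house is a $C_4$ with a triangle glued along an edge. We have $P_{\text{house}}=\lambda(\lambda-1)(\lambda-2)(\lambda^2-3\lambda+3)$, so by Lemma 9, $\beta=P_{\text{house}}'(0)=(-1)(-2)\cdot3=6$ and $d=-1$.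

**Step 5: $m=12$.** Here $j=3$ and $F$ is $3K_2$, $P_3\cup K_2\cup K_1$, $P_4\cup2K_1$ or $K_3\cup3K_1$. The formula gives $t=8,\ 8+1=9,\ 8+2=10,\ 8+3-1=10$.

For $3K_2$: $G=\overline{K_2}+C_4$ and $\beta=S_{C_4}(2)-S_{C_4}(1)=14-3=11$.

For $P_3\cup K_2\cup K_1$: $G=K_1+B$. The pair forming the $K_2$ is nonadjacent in $B$. Adding it as an edge gives $K_5$ minus the edges of a $P_3$, that is, $K_4$ plus a vertex joined to 2 of its vertices. Identifying the pair gives a triangle with a pendant edge. So $P_B=(\lambda)_4(\lambda-2)+\lambda(\lambda-1)^2(\lambda-2)$, and $\beta=P_B'(0)=12-2=10$.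

For $P_4\cup2K_1$: the complement of $P_4$ is $P_4$, so $G=K_2+P_4$ and $\beta=S_{P_4}(2)=2^3=8$.

For $K_3\cup3K_1$: $G=K_3+\overline{K_3}$, $P_G=(\lambda)_3(\lambda-3)^3$ and $\beta=P_G'(1)=(-1)(-8)=8$.

**Step 6: $m\ge13$.** If $F=2K_2\cup2K_1$, then $G=K_2+C_4$, $t=12$ and $\beta=S_{C_4}(2)=14$. If $F=P_3\cup3K_1$, then $G$ is $K_5$ plus a vertex joined to 3 of its vertices, $t=13$, $P_G=(\lambda)_5(\lambda-3)$ and $\beta=(-1)(-2)(-3)(-2)=12$. For $K_6-e$: $t=16$, $P=(\lambda)_5(\lambda-4)$ and $\beta=(-6)(-3)=18$. For $K_6$: $t=20$ and $\beta=24$. $\square$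

The two impostors of Section 2 come from this list. In the one for $n=5$, the vertex $y$ has degree 2 with neighbors $x,b$; replacing the path $x\,y\,b$ by the edge $xb$ gives $K_5-e$, with $(t;\beta)=(7;4)$. In the one for $n=7$, removing the two extra vertices of the $C_4$ leaves $K_1+\text{house}$: the vertex $b$ is adjacent to all others, and $a,x,y,c$ form a $C_4$ with the triangle $acd$ on the edge $ac$. Its pair is $(7;6)$ and $m=11=2N-1$. So part (c) of the next proposition fails at $N=6$.

## 7. At least seven vertices, and the end of the proof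

**Proposition 13.** Let $G$ be 3-connected with $N\ge7$. Then

(b) $d(G)\ge-1$;

(c) if $m\ge2N-1$, then $d(G)\ge0$.

*Proof.* Choose a contractible edge $e$, and use the notation of Section 5.

**Step 1: (b) for $N=7$.** By Lemma 12, $d(G')\ge-2$. If $g\ge1$, then $d(G)\ge-1$ by (7). Otherwise Lemma 11 gives $\tau=1$, $g=0$ and $m\le2\cdot7-2=12$. So $m(G')=m-2\le10$, hence $d(G')\ge-1$ by Lemma 12, and $d(G)\ge-1$.

**Step 2: (b) for $N\ge8$.** Induction: $d(G')\ge-1$ and $g\ge0$ by Lemma 11.

**Step 3: (c) for $N\ge8$.** As $m\ge2N-1$, the exception in Lemma 11 is excluded, so $g\ge1$. By (b), $d(G')\ge-1$. So $d(G)\ge0$.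

**Step 4: (c) for $N=7$.** Again $g\ge1$. If $d(G')\ge-1$ we are done. Otherwise, by Lemma 12, $d(G')=-2$ and $m(G')=12$, so $m(G)=13+\tau$ and $m(G\setminus e)=12+\tau$. We show $g\ge2$ for each possible $\tau\le N-2=5$.

* $\tau=0$: $m(G\setminus e)=12>2N-3=11$, so $\beta(G\setminus e)\ge2$ by Lemma 10, and $g\ge2$.
* $\tau=1$: $m(G\setminus e)=13>2N-2=12$, so $\beta(G\setminus e)\ge3$ by Lemma 10, and $g\ge2$.
* $\tau=2$: here $e(T)\le1$. If $G\setminus e$ is 3-connected, then $r^*=14-7+1=8$, $\beta\ge7$ and $g\ge4$. Otherwise we are in the situation of (9) with $a+b=5$. If $\{a,b\}=\{2,3\}$, then $\beta\ge6$ and $g\ge3$. If $\{a,b\}=\{1,4\}$, say $a=1$ by symmetry, then $x$ has degree 2 in $G\setminus e$. So the 3-connected six-vertex graph $Y^+$ has at least $14-2=12$ edges, hence $r^*(Y^+)\ge7$ and $\beta(Y^+)\ge6$. As $X^+$ is a triangle, $\beta(G\setminus e)=\beta(Y^+)\ge6$ and $g\ge3$.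
* $\tau=3$: $G\setminus e$ is 3-connected by (8), with $r^*=15-7+1=9$. So $\beta\ge8$ and $g\ge8-3-3=2$.
* $\tau=4$: $G\setminus e$ is 3-connected with $r^*=16-7+1=10$. So $\beta\ge9$ and $g\ge5-e(T)$, which is $\ge2$ if $e(T)\le3$. Let $e(T)\ge4$. Here $q=1$, and (10) gives $\beta(G\setminus e)\ge8+3c'$ with $e(T)\le e(R')=c'+3$. So $c'\ge1$ and $g\ge8+3c'-4-(3+c')=1+2c'\ge3$.
* $\tau=5$: here $q=0$ and $G\setminus e=\overline{K_2}+G[T]$ with $G[T]$ connected. By (6), $\beta(G\setminus e)\ge15+7c$ with $c=e(T)-4$, so $\tau+e(T)=9+c$ and $g\ge6+6c\ge6$.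

So $d(G)\ge-2+2=0$. $\square$

**Proof of Theorem B.** Let $H$ satisfy the hypotheses. If $H$ is 3-connected, then $H\cong W_n$ by Proposition 5. Suppose $H$ is not 3-connected. Take $G$ and the $J_i,J_i''$ from Lemma 8, and let $N_1=|V(G)|$. By (5), $t(G)\ge n\ge8$ and $\beta(G)\mid n-1$.

**Step 1: $N_1\le6$ is impossible.** Here $t(G)\ge8$ and $\beta(G)\le n-1\le t(G)-1$. Going through Lemma 12, we see that $(t;\beta)$ is $(10;6)$, $(10;8)$ or $(13;12)$.

* $(10;6)$: from $8\le n\le10$ we get $7\le n-1\le9$, and $6\mid n-1$ is impossible.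
* $(10;8)$: $7\le n-1\le9$ and $8\mid n-1$ give $n=9$, and $G$ is $K_2+P_4$ or $K_3+\overline{K_3}$. All 9 triangles of $H$ are triangles of $G$, so exactly one of the 10 triangles of $G$ is not in $H$. Some edge of that triangle is not in $H$. But in both graphs every edge lies in at least 2 triangles. In $K_2+P_4$ the edge of $K_2$ lies in 4 triangles, an edge from $K_2$ to the path forms triangles with the other vertex of $K_2$ and with a path neighbor, and a path edge forms triangles with both vertices of $K_2$. In $K_3+\overline{K_3}$ the edges of $K_3$ lie in $1+3$ triangles and the others in 2. So at most 8 triangles of $G$ are triangles of $H$, a contradiction.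
* $(13;12)$: $7\le n-1\le12$ and $12\mid n-1$ give $n=13=t(G)$, so every triangle of $G$ is a triangle of $H$. Every edge of $G$ lies in a triangle, so $K_5\subseteq G\subseteq H$. This is excluded by hypothesis.

**Step 2: $N_1\ge7$ forces equality everywhere.** By Proposition 13(b) and (5), $n-1\ge\beta(G)\ge t(G)-1\ge n-1$. Hence $\beta(G)=n-1$, $t(G)=n$ and $d(G)=-1$. By the product formula in Lemma 8, $\beta(J_i'')=1$ for every $i$.

**Step 3: $G$ has too many edges.** Write $J,J',J''$ for $J_i,J_{i+1},J_i''$. By (4) and Lemma 10, at every step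
$$m(J)\le m(J')+m(J'')-1\le m(J')+2N(J'')-4=m(J')+2\bigl(N(J)-N(J')\bigr).\tag{11}$$
In the first step, where $J=H$, one more unit is gained. If $uv\notin E(H)$, then $m(H)=m(J')+m(J'')-2$. If $uv\in E(H)$, then $J''=H[V_2]$ is bipartite, hence triangle-free, and has at least 3 vertices, so $m(J'')\le2N(J'')-4$ by Lemma 10. Summing (11) over all steps,
$$2n=m(H)\le m(G)+2(n+1-N_1)-1,$$
that is, $m(G)\ge2N_1-1$. By Proposition 13(c), $d(G)\ge0$, which contradicts $d(G)=-1$.

So $H$ is 3-connected and $H\cong W_n$. This proves Theorem B, and with Lemma 1 it proves Theorem A. $\blacksquare$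

## 8. The role of $K_5$ at $n=13$, and all wheels

**The extra assumption for $n=13$ in Theorem B cannot be dropped.** Let $G_0$ be $K_5$ plus a vertex joined to three of its vertices; by Lemma 12 it has $N=6$, $m=13$, $t=13$ and $\beta=12$. Glue onto edges of $G_0$, along an edge each, one $C_4$ and two copies of $K_{2,3}$. This adds $2+3+3=8$ vertices, $3+5+5=13$ edges and no triangles. Coloring the two vertices of degree 3 first, we find $P_{K_{2,3}}=\lambda(\lambda-1)\bigl((\lambda-1)^2+(\lambda-2)^3\bigr)$. So $P'_{K_{2,3}}(1)=-1$ and $\beta(K_{2,3})=1$; also $\beta(C_4)=1$. By the gluing formula $\beta$ multiplies, as in the proof of Lemma 6. The result is connected with $14$ vertices, $26$ edges, $13$ triangles and $\beta=12$, so $|P'(1)|=12=n-1$ for $n=13$. The root $2$ of $P_{G_0}=(\lambda)_5(\lambda-3)$ is simple, and the glued bipartite graphs have polynomials that do not vanish at $2$. So $2$ is a simple root of the resulting polynomial. All hypotheses of Theorem B hold except $K_5\not\subseteq H$, and the graph is not $W_{13}$, since it contains $K_5$.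

**Corollary.** For $n\ge3$, $W_n$ is chromatically unique if and only if $n\notin\{5,7\}$. In particular, $W_n$ is chromatically unique for every odd $n\ge15$.

*Proof.* For $n\ge8$ this is Theorem A. For $n=4,6$ it is the theorem of Xu and Li (1984); the case $n=4$ was also done by hand in Section 2. For $n=3$, $K_4$ is determined by its numbers of vertices and edges. For $n=5,7$, the graphs constructed in Section 2 have the polynomials of $W_5$ and $W_7$ but contain $K_4$. $\square$
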